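\title{Face-convex crease patterns on a square have only $2^{o(n^2)}$ folded states}

\begin{abstract}
A flat folded state of a crease pattern with $n$ convex faces is recorded by a layer order, which says for each pair of overlapping faces which one lies on top. There are at most $2^{O(n^2)}$ such states, and patterns on long thin rectangles attain $2^{\Omega(n^2)}$. We prove the conjecture that a square cannot: on any fixed simple polygon the number of folded states is $2^{o(n^2)}$, with or without a prescribed mountain/valley assignment. On a $\rho\times1$ rectangle, $2^{\Omega(n^2)}$ states force $\rho=\Omega(n^2)$, which is the order of the known construction. The proof extracts quadratically many independent decisions from a large family of layer orders, attaches to each decision two paths on the sheet that fold onto crossing segments, and shows that paths running across the sheet take up too much length, while paths that turn cannot be packed into a grid.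
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Crease patterns and folded states}

The sheet of paper is a simple polygon $P\subset\mathbb R^2$, that is, the closed region bounded by a simple closed polygonal curve. A \emph{crease pattern} on $P$ is a planar straight-line graph drawn on $P$. Its edges in the interior of $P$ are the \emph{creases}, and its \emph{faces} $F_1,\dots,F_n$ are the closed regions into which the creases divide $P$. The pattern is \emph{face-convex} if every face is convex. It is \emph{isometrically flat-foldable} if there is a \emph{fold map} $f\colon P\to\mathbb R^2$ that is an isometry on each face and reflects across every crease: if $F_i$ and $F_j$ share a crease $c$, then the plane isometries extending $f|_{F_i}$ and $f|_{F_j}$ differ by the reflection in the line of $f(c)$. Once the image of one face is fixed, $f$ is unique. The map $f$ is continuous; of two faces sharing a crease $c$, it preserves the orientation of one and reverses that of the other, and their images lie on the same side of $f(c)$. The pattern is \emph{assigned} if every crease carries a mountain/valley label, and \emph{unassigned} otherwise. From now on, \emph{pattern} means a face-convex, isometrically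 flat-foldable crease pattern, assigned or unassigned.

The fold map says where each face lands; it does not say which face lies on top. Write $\Omega_i$ for the interior of $f(F_i)$, and say that $F_i$ and $F_j$ \emph{overlap} if $\Omega_i\cap\Omega_j\ne\emptyset$. A \emph{layer order} assigns to each overlapping pair a sign $\Lambda_{ij}=-\Lambda_{ji}\in\{+1,-1\}$, where $+1$ means that $F_i$ is above $F_j$. It is \emph{valid}, or a \emph{valid folded state}, if the following four conditions hold.
\begin{itemize}
\item[(a)] \emph{Transitivity.} If $\Omega_i\cap\Omega_j\cap\Omega_k\ne\emptyset$, then $\Lambda$ has no cycle on $F_i,F_j,F_k$.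
\item[(b)] \emph{Crease assignment.} If $F_i,F_j$ share a crease, then $\Lambda_{ij}$ is consistent with the label of the crease, given the orientation (face up or face down) of $F_i$. If the pattern is unassigned, every labeling is allowed.
\item[(c)] \emph{Taco-tortilla.} If $F_i,F_j$ share a crease $c$ and $\Omega_k$ meets the relative interior of $f(c)$ for a third face $F_k$, then $\Lambda_{ik}=\Lambda_{jk}$.
\item[(d)] \emph{Taco-taco.} If $F_i,F_j$ share a crease $c$, and $F_k,F_l$ share a crease $c'$, and $f(c)$, $f(c')$ overlap in a segment of positive length, then the pairs $\{F_i,F_j\}$ and $\{F_k,F_l\}$ do not interleave in the stacking order there: one pair lies between the two members of the other, or the pairs are separated.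
\end{itemize}
Condition (a) says that the layers over a point form a stack, (c) that a layer cannot pass through a fold, and (d) that two folds along the same line cannot pass through each other. Let $N$ be the number of valid layer orders. Faces sharing a crease overlap, so a layer order determines the labels of all creases, and for an unassigned pattern $N$ counts the states under all labelings together. Our upper bounds use only (a) and (c), so they hold for assigned and unassigned patterns alike.

\subsection{How large can $N$ be?}

There are at most $\binom n2$ overlapping pairs, so $N\le 2^{n^2/2}$. To come near this bound, many pairs must overlap, but in different places. If all faces overlap in one place, transitivity destroys the freedom. For example, pleat a square along $n-1$ equally spaced parallel creases. All $\Omega_i$ coincide, so by (a) a valid layer order is a tournament without $3$-cycles, that is, a linear order, and $N\le n!=2^{O(n\log n)}$.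

The configuration that escapes transitivity is a weave. Cut the unit square with scissors into $2k$ strips of size $1\times\frac1{2k}$, lay $k$ of them horizontally at spacing $1/k$ and the other $k$ vertically across them. No three strips have a common interior point, so each of the $k^2$ crossings can be decided independently, and all $2^{k^2}$ choices satisfy (a). So neither the area nor the diameter of the square stands in the way of $2^{\Omega(n^2)}$ states. What stands in the way, if anything, is that faces are not cut out: each side of a face is a crease or lies on $\partial P$, and a crease lying across another face ties two decisions together through (c). A long thin sheet has much boundary to offer as free edge; a square has little.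

Three facts are known.
\begin{itemize}
\item[(i)] Every pattern with $n$ faces has $N\le2^{O(n^2)}$.
\item[(ii)] There are assigned patterns on a square with $N=n^{\Omega(n)}=2^{\Omega(n\log n)}$.
\item[(iii)] There are assigned patterns on convex sheets with $N=2^{\Omega(n^2)}$: for each integer $k\ge1$ there is one on a rectangle of height $1$ and width $2k(k+2)-1$, with $n=4k$ faces and $N=2^{k^2}$.
\end{itemize}
The conjecture posed in \cite{posed} is that (iii) has no counterpart on a square: \emph{there is no infinite family of patterns on a square, assigned or unassigned, with $n\to\infty$ and $N=2^{\Omega(n^2)}$.}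

\subsection{Results}

The conjecture is true, and the square may be replaced by any fixed sheet.

\begin{theorem}\label{thm:fixed}
Let $P$ be a fixed simple polygon, not necessarily convex. For every $c>0$ there is $n_0=n_0(c,P)$ such that every pattern on $P$ with $n\ge n_0$ faces has $N<2^{cn^2}$. In particular, taking $P$ a square, the conjecture holds.
\end{theorem}

For rectangles we determine how long the sheet has to be.

\begin{theorem}\label{thm:rect}
For every $c>0$ there are $n_0$ and $c'>0$ such that every pattern with $n\ge n_0$ faces on a $\rho\times1$ rectangle, $\rho\ge1$, with $N\ge2^{cn^2}$ has $\rho\ge c'n^2$. The order $n^2$ is optimal by {\rm(iii)}. Consequently, if $S(n,\rho)$ is the maximum of $N$ over patterns with at most $n$ faces on rectangles of aspect ratio at most $\rho$, and $\rho_n\ge1$, then $\log S(n,\rho_n)=o(n^2)$ if and only if $\rho_n=o(n^2)$.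
\end{theorem}

\section{The idea of the proof}\label{sec:idea}

We sketch the argument for the unit square, and carry out its two geometric computations in the simplest cases.

\paragraph{A decision spreads along a path.} Let $F_a$ and $F_b$ overlap, and let $\sigma\subset\Omega_b$ be a segment through a point $y\in\Omega_a$. Walk on the sheet, starting at the point of $F_a$ over $y$ and staying over $\sigma$. When the walk leaves $F_a$ through a crease, the image of that crease meets $\Omega_b$, so by (c) the next face lies on the same side of $F_b$ as $F_a$ does. All faces on the walk take part in one decision. If a quadratic number of decisions are to be independent, most of them involve at most $M$ pairs of faces, for a constant $M$, so the walk traces a path $\gamma$ through at most $M$ faces. Its image is an interval $J\subset\sigma$, the \emph{shadow}. By (a), decisions made over a common point influence each other, so independent decisions about the same $\sigma$ should have disjoint shadows. Then at most two of them reach an end of $\sigma$; for the others, $\gamma$ closes up or ends on $\partial P$ at both ends.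

\paragraph{Paths across the square are long.} If $\gamma$ joins opposite sides of the square, it has length at least $1$, so its shadow has length at least $1/M$. Since $|\sigma|\le\sqrt2$, at most $\sqrt2M$ such shadows fit on $\sigma$. If we use a bounded number of segments $\sigma$ per face, this accounts for $O(n)$ decisions only. This is the one step in which the proportions of the sheet matter.

\paragraph{The other paths turn.}
\begin{example}\label{ex:diagonal}
Let $\sigma$ be the segment $-1<x<2$ of the line $y=\frac12$. Fold the unit square along $x=\frac12$, keeping the left half fixed. Then $f^{-1}(\sigma)$ joins the left side to the right side, and the images of the left side, the crease and the right side all make the angle $\pi/2$ with $\sigma$. Now fold along the diagonal $y=x$ instead, keeping the triangle $y\ge x$ fixed. Then $f^{-1}(\sigma)$ runs from $(0,\frac12)$ to $(\frac12,\frac12)$ and on to $(\frac12,0)$; it joins adjacent sides, and the images of the left side, the crease and the bottom side make the angles $\pi/2,\ \pi/4,\ \pi/2$ with $\sigma$.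
\end{example}
In general, a path through at most $M$ faces that does not join opposite sides must cross two sides of faces whose images differ in direction by at least $\pi/(2M)$. Whatever second line we lay across $\sigma$, one of these two images makes an angle at least $\eta=\pi/(4M)$ with it.

\paragraph{Turning paths do not fit into a grid.} A quadratic number of pairs $(a,b)$ contains a large complete bipartite configuration. Suppose, in the simplest picture, that it consists of horizontal segments $g_1,\dots,g_L$, numbered upwards, one in each of $L$ faces $F_a$, and vertical segments $h_1,\dots,h_L$, one in each of $L$ faces $F_b$, crossing at points $y_{ab}$. Let $X$ be the width and $Y$ the height of this grid. Suppose that the path from $F_a$ over $h_b$ turns, and crosses a side whose image lies on a line $v_a$, the same for all $b$, which leaves $g_a$ upwards at an angle at least $\eta$ from a point $t_a$ to the left of the grid. The point $x_{ab}=v_a\cap h_b$ lies in the shadow $J_{ab}$, which contains $y_{ab}$ and no other crossing. So $x_{ab}$ lies below $y_{a+1,b}$. On the last column this gives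
\[
|y_{aL}-y_{a+1,L}|\ \ge\ |y_{aL}-x_{aL}|\ \ge\ |t_a-y_{aL}|\tan\eta\ \ge\ X\tan\eta ,
\]
and summing over $a<L$ gives $Y\ge(L-1)X\tan\eta$: the grid is much taller than wide. If the paths from the faces $F_b$ over the rows turn as well, the grid is also much wider than tall, $X\ge(L-1)Y\tan\eta$, and therefore $(L-1)\tan\eta\le1$. The grid has bounded size.

\medskip
Sections \ref{sec:classes} and \ref{sec:independent} make ``independent decisions'' precise, Section \ref{sec:lifts} chooses the segments and controls paths and shadows, Section \ref{sec:angle} proves the angle bound, and Section \ref{sec:grid} treats grids whose lines are not parallel. Section \ref{sec:main} extracts the grid and proves Theorem \ref{thm:fixed}; Section \ref{sec:rect} proves Theorem \ref{thm:rect}.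

\section{Sides and classes}\label{sec:classes}

Let $P$ have $s$ sides; to avoid confusion with sides of faces we call them the \emph{edges} of $P$.

\subsection{Sides of faces}

Since faces are convex and have disjoint interiors, each set $F_i\cap F_j$ and each set $F_i\cap E$, with $E$ an edge of $P$, is empty, a point, or a segment. A \emph{side} of $F_i$ is such a set of positive length. A side $F_i\cap F_j$ may consist of several collinear edges of the graph; we regard it as one crease. Condition (c) holds for creases in this sense, because an open set that meets the relative interior of the union meets the relative interior of one of the pieces. The \emph{vertices} are the endpoints of sides and the corners of $P$.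

A point of $\partial F_i$ lies on $\partial P$ or in a second face, so the sides of $F_i$ cover $\partial F_i$ up to finitely many points, and being closed they cover all of it. In particular every corner of $F_i$ is a vertex. Let $q\in\partial F_i$ be a non-vertex point; it lies in the relative interior of a side. If the side is $F_i\cap F_j$, then $F_i$ and $F_j$ contain the two halves of a small disk around $q$, so $q$ is interior to $P$ and lies in no third face. If the side is $F_i\cap E$, then $P$ is a half-disk near $q$ and $F_i$ fills it, so $q$ lies in no other face. Thus $q$ lies on exactly one side of $F_i$.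

Faces have few sides on average. Attach to each edge of $P$ a thin triangle on the outside. This gives $n+s$ convex polygons with disjoint interiors. Choose an interior point in each, and for every side of a face join its midpoint to the chosen points of the two polygons that contain it. The result is a drawing of a simple planar graph on $n+s$ nodes, which has at most $3(n+s)-6$ edges. Each edge of this graph is a side of at most two faces, so
\begin{equation}\label{eq:sides}
\sum_{i=1}^n\#\{\text{sides of }F_i\}\ \le\ 6(n+s)\ \le\ 6(1+s)\,n .
\end{equation}

\subsection{Classes}

Condition (c) makes certain signs equal; we collect the pairs so tied. Suppose $F_i,F_j$ share a crease $c$, and $k\ne i,j$ is such that $\Omega_k$ meets the relative interior of $f(c)$. Then $F_k$ overlaps both faces, and we declare $\{i,k\}\sim\{j,k\}$. The \emph{classes} are the equivalence classes of unordered overlapping pairs under the relation generated by $\sim$. Let $\mathcal K$ be the set of classes and $|\kappa|$ the number of pairs in $\kappa$, so that $\sum_{\kappa}|\kappa|\le n^2/2$.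

Fix in each class $\kappa$ one pair, with an ordering $(i_\kappa,j_\kappa)$, and put $\Lambda(\kappa)=\Lambda_{i_\kappa j_\kappa}$. If $\{i,j\}\in\kappa$, follow a fixed chain of relations $\sim$ from $\{i_\kappa,j_\kappa\}$ to $\{i,j\}$; condition (c) and antisymmetry give
\begin{equation}\label{eq:sign}
\Lambda_{ij}=\epsilon_{ij}\,\Lambda(\kappa)\quad\text{for every valid }\Lambda,
\end{equation}
with a sign $\epsilon_{ij}$ that does not depend on $\Lambda$. So the valid layer orders correspond to $N$ distinct sign vectors $(\Lambda(\kappa))_{\kappa\in\mathcal K}$.

\begin{example}\label{ex:strip}
Fold $[0,4]\times[0,1]$ along $x=2$ and $x=3$, keeping the left face $F_1$ fixed. Then $F_2$ and $F_3$ both land on $[1,2]\times[0,1]$, and their common crease lands on $x=1$, inside $\Omega_1$. The classes are $\{\{1,2\},\{1,3\}\}$ and $\{\{2,3\}\}$. All four sign vectors satisfy (a), and (d) is vacuous, so the unassigned pattern has $N=4$.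
\end{example}

The bound $N\le2^{|\mathcal K|}$ does not prove Theorem \ref{thm:fixed}. In the pleated square of the introduction no crease lands inside any $\Omega_k$, so there are $\binom n2$ classes, of one pair each, and all $2^{\binom n2}$ layer orders satisfy (c). Transitivity has to be used, and the next section is where it enters.

\section{Many small independent classes}\label{sec:independent}

Fix $c>0$ and a pattern on $P$ with $N\ge2^{cn^2}$; this assumption is in force until the end of the proofs of the lower bounds on the sheet. Let $h(\alpha)=-\alpha\log_2\alpha-(1-\alpha)\log_2(1-\alpha)$ be the binary entropy, choose $\alpha\in(0,\frac12)$ with $h(\alpha)<c$, and put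
\[
M=\lceil2/\alpha\rceil,\qquad D=\lceil24(1+s)/\alpha\rceil,\qquad \beta=\frac{\alpha^2}{16M}.
\]
These constants depend only on $c$ and $s$. A class is \emph{small} if it has at most $M$ pairs and every face occurring in its pairs has at most $D$ sides. Two distinct classes $\kappa,\lambda$ \emph{conflict} if there are distinct faces $i,j,k$ with $\Omega_i\cap\Omega_j\cap\Omega_k\ne\emptyset$, $\{i,j\}\in\kappa$ and $\{j,k\}\in\lambda$.

\begin{proposition}\label{prop:independent}
There is a set $\mathcal S$ of at least $\beta n^2$ small classes, no two of which conflict.
\end{proposition}

A large family of sign vectors need not be a product, so we first find coordinates on which it is one. A family of sign vectors indexed by a set of $m$ coordinates \emph{shatters} a set $T$ of coordinates if every one of the $2^{|T|}$ sign patterns on $T$ is the restriction of a vector of the family. The Sauer--Shelah lemma states that a family of more than $\sum_{t\le d}\binom mt$ vectors shatters some set of more than $d$ coordinates. We also use the bound $\sum_{t\le\alpha m}\binom mt\le2^{h(\alpha)m}$ for $\alpha\le\frac12$, which follows from $1\ge\sum_{t\le\alpha m}\binom mt\alpha^t(1-\alpha)^{m-t}$, since $\alpha^t(1-\alpha)^{m-t}\ge2^{-h(\alpha)m}$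 for $t\le\alpha m$.

\begin{proof}[Proof of Proposition \ref{prop:independent}]
\emph{A shattered set.} Since $|\mathcal K|\le n^2$, we have $\sum_{t\le\alpha n^2}\binom{|\mathcal K|}t\le2^{h(\alpha)n^2}<N$. So the valid layer orders shatter a set $\mathcal S_0\subset\mathcal K$ with $|\mathcal S_0|\ge\alpha n^2$.

\emph{Small classes.} At most $n^2/(2M)\le\alpha n^2/4$ classes have more than $M$ pairs. By \eqref{eq:sides} at most $6(1+s)n/D\le\alpha n/4$ faces have more than $D$ sides; they occur in at most $\alpha n^2/4$ pairs, hence in at most that many classes. So the set $\mathcal S_1$ of small classes in $\mathcal S_0$ has $|\mathcal S_1|\ge\alpha n^2/2$.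

\emph{Conflicts are rare.} Conflicts can occur among shattered classes, as in Example \ref{ex:strip}; we show that at most $Mn^2$ unordered pairs of classes in $\mathcal S_1$ conflict. Fix two faces $i,k$, and call $j$ a \emph{link} if $\Omega_i\cap\Omega_j\cap\Omega_k\ne\emptyset$ and $\{i,j\}$, $\{j,k\}$ lie in distinct classes $\kappa_j,\lambda_j\in\mathcal S_1$. By (a), $\Lambda_{ij}=\Lambda_{jk}=\pm1$ forces $\Lambda_{ik}=\pm1$, with the same sign. Let $j,j'$ be links and suppose $\{\kappa_j,\lambda_j\}$ and $\{\kappa_{j'},\lambda_{j'}\}$ are disjoint. These are four distinct classes of a shattered set, so by \eqref{eq:sign} some valid order has $\Lambda_{ij}=\Lambda_{jk}=+1$ and $\Lambda_{ij'}=\Lambda_{j'k}=-1$. This forces $\Lambda_{ik}$ to be both $+1$ and $-1$, which is absurd. Hence, if $j_0$ is one link, every link $j$ has $\{i,j\}$ or $\{j,k\}$ in $\kappa_{j_0}\cup\lambda_{j_0}$. This set has at most $2M$ pairs, and a pair of the form $\{i,j\}$ or $\{j,k\}$ with $j\ne i,k$ determines $j$. So there are at most $2M$ links for each $\{i,k\}$, and at most $Mn^2$ in all. Every conflict in $\mathcal S_1$ comes from a link.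

\emph{Removing conflicts.} Keep each class of $\mathcal S_1$ independently with probability $p=\alpha/(4M)$. The expected number of kept classes minus the number of conflicting pairs of kept classes is at least $p\,\alpha n^2/2-p^2Mn^2=p\,\alpha n^2/4=\beta n^2$. Take an outcome that attains this value and delete one class from each conflicting pair.
\end{proof}

From here on layer orders play no role: we use only the definition of $\sim$ and the two properties of $\mathcal S$.

\section{Probes, lifts and shadows}\label{sec:lifts}

\subsection{Lifts of a segment}

Call an open segment $\sigma$ in the plane \emph{generic} if the line through it contains the image of no vertex. A \emph{lift} of $\sigma$ is a connected component of $f^{-1}(\sigma)$.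

\begin{lemma}\label{lem:lift}
Let $\sigma$ be a generic segment.
\begin{itemize}
\item[(1)] For each face $F$, the set $F\cap f^{-1}(\sigma)$ is empty or a single segment of positive length, whose relative interior lies in the interior of $F$.
\item[(2)] Each lift is a union of such segments, forming a simple polygonal arc or a simple closed polygon. Consecutive segments lie in faces sharing a crease and meet in its relative interior.
\item[(3)] Each end of an arc either is a non-vertex point of $\partial P$, or is missing from the arc and lies over an endpoint of $\sigma$. No other point of a lift lies on $\partial P$.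
\end{itemize}
\end{lemma}

\begin{proof}
The line of $\sigma$ avoids the corners of the convex polygon $f(F)$, so it misses $f(F)$ or cuts it in a chord through the interior, whose ends are images of non-vertex points of $\partial F$. The intersection of this closed chord with the open segment $\sigma$ is empty or has positive length, which gives (1). An end of the segment in $F$ either lies over an endpoint of $\sigma$, and then does not belong to $f^{-1}(\sigma)$, or is a non-vertex point $q\in\partial F$ over a point of $\sigma$. In the second case $q$ lies on $\partial P$ and in no other face, or it lies in the relative interior of a crease shared with exactly one face $F'$; then $q\in F'\cap f^{-1}(\sigma)$, and being on $\partial F'$ it is an end of the segment in $F'$. Segments in different faces can meet only in boundary points of both faces, that is, in such points $q$. So the finitely many segments are joined end to end, two at a time, which gives (2) and (3).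
\end{proof}

Convexity of the faces is essential in (1): a lift visits each face at most once, so bounding the number of faces bounds the length. We say that a lift \emph{meets} a face if it contains a segment in it, and \emph{crosses} a side $e$ if it contains a point of $e$. In that case the line of $\sigma$ meets $f(e)$ but not its endpoints, so $f(e)$ is not parallel to $\sigma$. A lift is \emph{complete} if it is compact: a closed polygon, or an arc with both ends on $\partial P$.

\subsection{Probes}

We need a supply of generic segments, fixed in advance and at most $D$ of each kind per face with at most $D$ sides, so that many shadows compete for room on each. We also need that for most classes a segment in one face of a pair crosses a segment in the other. The boundaries of two overlapping convex polygons meet unless one polygon lies inside the other, so the sides are natural candidates; but (c) applies only in the interior of a face, so we push the sides slightly inwards. We do this in two rounds, so that boundaries that touch or run along each other need no separate treatment.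

For a face $b$ and a side $w$ of $F_b$, let $\sigma_{b,w}=\Omega_b\cap\ell$, where $\ell$ is the line parallel to $f(w)$ at distance $\varepsilon$ on the side of $\Omega_b$. Choose $\varepsilon>0$ so that all these segments are nonempty and generic and
\begin{equation}\label{eq:probe1}
\operatorname{relint}f(w)\cap\Omega_a\ne\emptyset\ \Longrightarrow\ \sigma_{b,w}\cap\Omega_a\ne\emptyset\qquad\text{for all faces }a .
\end{equation}
All small $\varepsilon$ outside a finite set will do: a point of $\operatorname{relint}f(w)\cap\Omega_a$, moved a short distance into $\Omega_b$ perpendicularly to $f(w)$, stays in $\Omega_a$. With these segments fixed, define $\sigma'_{a,u}\subset\Omega_a$, for each face $a$ and side $u$ of $F_a$, in the same way with a distance $\varepsilon'$, chosen so that these segments are nonempty and generic and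
\begin{equation}\label{eq:probe2}
\operatorname{relint}f(u)\cap\sigma_{b,w}\ne\emptyset\ \Longrightarrow\ \sigma'_{a,u}\text{ crosses }\sigma_{b,w}\qquad\text{for all }(b,w),
\end{equation}
where two segments cross if they are not parallel and have a common point. Again all small $\varepsilon'$ outside a finite set will do. Indeed, if $z\in\operatorname{relint}f(u)\cap\sigma_{b,w}$, then $f(u)$ is not parallel to the generic segment $\sigma_{b,w}$; near $z$ the set $\Omega_a$ is a half-disk bounded by $f(u)$, and the part of $\sigma_{b,w}$ that enters it contains a point at distance $\varepsilon'$ from the line of $f(u)$ for all small $\varepsilon'$. We call the $\sigma_{b,w}$ and $\sigma'_{a,u}$ \emph{probes}; they are understood as indexed by $(b,w)$ and $(a,u)$.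

Fix a pair $e(\kappa)\in\kappa$ for each $\kappa\in\mathcal S$. Distinct classes have distinct pairs.

\begin{lemma}\label{lem:cross}
For all but at most $(D+1)n$ classes $\kappa\in\mathcal S$, the pair $e(\kappa)$ can be ordered as $(a,b)$ so that $\sigma'_{a,u}$ crosses $\sigma_{b,w}$ for some sides $u$ of $F_a$ and $w$ of $F_b$.
\end{lemma}

\begin{proof}
Let $e(\kappa)=\{a,b\}$. Suppose first that $\Omega_a=\Omega_b$. If another class $\lambda\in\mathcal S$ had $e(\lambda)=\{a,b'\}$, then $b'\neq b$ and $\Omega_a\cap\Omega_b\cap\Omega_{b'}=\Omega_a\cap\Omega_{b'}\ne\emptyset$, a conflict. So $a$ determines $\kappa$, and there are at most $n$ such classes.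

Let $\Omega_a\ne\Omega_b$. If $\partial\Omega_b$ misses $\Omega_a$, then the connected set $\Omega_a$, which meets $\Omega_b$, lies in $\Omega_b$. This cannot hold both ways, so we can order the pair so that $\partial\Omega_b$ meets $\Omega_a$. Then $\operatorname{relint}f(w)$ meets the open set $\Omega_a$ for some side $w$ of $F_b$, and $\sigma_{b,w}$ meets $\Omega_a$ by \eqref{eq:probe1}. Assign such a $(b,w)$ to $\kappa$. Suppose $\sigma_{b,w}\subset\Omega_a$. If the same $(b,w)$ were assigned to another class $\lambda$, with $e(\lambda)=\{a',b\}$, then $\Omega_{a'}$ would meet $\sigma_{b,w}\subset\Omega_a\cap\Omega_b$, a conflict. Since $F_b$ has at most $D$ sides, there are at most $Dn$ such $\kappa$. In the remaining case $\sigma_{b,w}$ meets $\Omega_a$ without lying in it, so it meets $\partial\Omega_a$, and by genericity it does so in $\operatorname{relint}f(u)$ for some side $u$ of $F_a$. Now \eqref{eq:probe2} applies.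
\end{proof}

\subsection{The two paths of a class}

For each class $\kappa$ not excepted in Lemma \ref{lem:cross}, fix $(a,b)=(a_\kappa,b_\kappa)$ and sides $u,w$ as there, and write
\[
\sigma_\kappa=\sigma_{b,w}\subset\Omega_b,\qquad\sigma'_\kappa=\sigma'_{a,u}\subset\Omega_a,\qquad y_\kappa=\sigma_\kappa\cap\sigma'_\kappa\in\Omega_a\cap\Omega_b .
\]
Let $\gamma_\kappa$ be the lift of $\sigma_\kappa$ through the point of $F_a$ over $y_\kappa$, and $\gamma'_\kappa$ the lift of $\sigma'_\kappa$ through the point of $F_b$ over $y_\kappa$. Their \emph{shadows} $J_\kappa=f(\gamma_\kappa)\subset\sigma_\kappa$ and $J'_\kappa=f(\gamma'_\kappa)\subset\sigma'_\kappa$ are intervals. The next proposition collects everything that is used later. Its content is symmetric under exchanging $a$ with $b$ and primed with unprimed objects.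

\begin{proposition}\label{prop:weave}
If $n$ is large in terms of $c$ and $s$, there is a set $\mathcal C\subset\mathcal S$ with $|\mathcal C|\ge\beta n^2/2$ such that the following hold for all $\kappa\ne\lambda$ in $\mathcal C$.
\begin{itemize}
\item[(W1)] $(a_\kappa,b_\kappa)\ne(a_\lambda,b_\lambda)$, and at most $Dn$ probes occur as $\sigma_\kappa$.
\item[(W2)] $\gamma_\kappa$ is complete and meets at most $M$ faces, each with at most $D$ sides; hence $|\gamma_\kappa|\le M|J_\kappa|$.
\item[(W3)] $y_\kappa$ is interior to $J_\kappa$. If $\sigma_\kappa$ and $\sigma_\lambda$ are the same probe, then $J_\kappa$ and $J_\lambda$ have disjoint interiors; hence $y_\lambda\notin J_\kappa$.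
\end{itemize}
The same statements hold for $\sigma'_\kappa,\gamma'_\kappa,J'_\kappa$.
\end{proposition}

\begin{proof}
We argue for the unprimed objects, using only that $\sigma_\kappa$ is a generic segment in $\Omega_b$, indexed by $b$ and a side of $F_b$, with $y_\kappa\in\sigma_\kappa\cap\Omega_a$; the primed objects have the same properties with $a$ and $b$ exchanged. Property (W1) holds because the pairs $e(\kappa)$ are distinct and $F_b$ has at most $D$ sides.

We claim that $\{i,b\}\in\kappa$ for every face $F_i$ met by $\gamma_\kappa$. This holds for $i=a$. Suppose it holds for $i$, and $\gamma_\kappa$ passes from $F_i$ to $F_j$ at a point $q$ in the relative interior of their crease. Then $f(q)\in\sigma_\kappa\subset\Omega_b$. So $j\ne b$, since otherwise $f(q)\in\partial\Omega_b$, and $\{i,b\}\sim\{j,b\}$. As $\kappa$ is small, $\gamma_\kappa$ meets at most $M$ faces, each with at most $D$ sides. It has one segment per face, and each segment is mapped isometrically into $J_\kappa$, so $|\gamma_\kappa|\le M|J_\kappa|$.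

The set $\sigma_\kappa\cap\Omega_a$ is an open interval that contains $y_\kappa$ and lies in $J_\kappa$. Let $\sigma_\kappa=\sigma_\lambda=\sigma_{b,w}$ and suppose the interiors of $J_\kappa$ and $J_\lambda$ meet. Choose a common point $z$ that is not the image of one of the finitely many points where $\gamma_\kappa$ or $\gamma_\lambda$ crosses a side. Then $z\in\Omega_i\cap\Omega_j\cap\Omega_b$ for a face $F_i$ met by $\gamma_\kappa$ and a face $F_j$ met by $\gamma_\lambda$. By the claim $\{i,b\}\in\kappa$ and $\{j,b\}\in\lambda$, so $i\ne j$, and $\kappa,\lambda$ conflict, contrary to Proposition \ref{prop:independent}. If $y_\lambda$ were in $J_\kappa$, the neighborhood of $y_\lambda$ contained in $J_\lambda$ would meet the interior of $J_\kappa$. This proves (W3).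

If $\gamma_\kappa$ is not complete, then by Lemma \ref{lem:lift}(3) the shadow $J_\kappa$ contains all points of $\sigma_\kappa$ near one of its endpoints. By (W3) this happens for at most two classes per probe. Removing these classes, for both kinds of probes, costs at most $4Dn$. What remains has at least $\beta n^2-(5D+1)n\ge\beta n^2/2$ classes for large $n$.
\end{proof}

\section{Lifts that turn}\label{sec:angle}

Let the corners of $P$ have interior angles $\iota\in(0,2\pi)$, $\iota\ne\pi$. For a set of cyclically consecutive corners, possibly empty, let $\tau=\sum_j(\pi-\iota_j)$ be its \emph{turning}: the angle by which the direction of $\partial P$ rotates along these corners. A simple polygon with $r$ vertices has angle sum $(r-2)\pi$, so the turning of all corners is $2\pi$. Let $\eta_P\in(0,\pi/2]$ be the minimum of $\pi/2$ and the finitely many nonzero values of $|\tau-\pi|$. For every rectangle $\tau\in\frac\pi2\mathbb Z$, so $\eta_P=\pi/2$, whatever the aspect ratio.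

The ends of a complete arc $\gamma$ cut $\partial P$ into two arcs, whose turnings add up to $2\pi$. Call $\gamma$ \emph{straight} if they both equal $\pi$; closed lifts are not straight. If the ends lie on the same edge of $P$, the turnings are $0$ and $2\pi$. If they lie on adjacent edges with common corner of angle $\iota$, they are $\pi-\iota$ and $\pi+\iota$. So a straight arc joins two non-adjacent, hence disjoint, edges of $P$; on a triangle there are no straight arcs, and on a rectangle straight means joining opposite edges.

Let $\gamma$ be a complete lift of a generic segment $\sigma$, and take coordinates with $\sigma$ on the $x$-axis. For a line not parallel to the axis, its \emph{inclination} is the angle in $(0,\pi)$ from the positive $x$-axis to the upper ray of the line. For each side $e$ crossed by $\gamma$, including the sides on $\partial P$ at its ends, let $\theta_e$ be the inclination of the line of $f(e)$. Reflecting in either coordinate axis replaces every inclination $\theta$ by $\pi-\theta$, so differences of inclinations are well defined up to sign.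

\begin{lemma}\label{lem:angle}
If a complete lift $\gamma$ meets $m$ faces and is not straight, then $\max_e\theta_e-\min_e\theta_e\ge\eta_P/m$.
\end{lemma}

\begin{proof}
The idea is to compute the angle sum of the polygon that $\gamma$ cuts off, reading each angle at a point of $\gamma$ in the folded picture.

\emph{Arcs.} Let $p_0,\dots,p_m$ be the successive points where $\gamma$ crosses sides, with $p_0,p_m\in\partial P$; let $G_i$ be the face containing $p_{i-1}p_i$, and $\theta_i$ the inclination at $p_i$. Reflecting the image in the axes, we may assume that $f$ moves in the positive direction along $p_0p_1$ and preserves orientation on $G_1$. At each crease the orientation changes, and so does the direction of motion on the axis, because both faces land on the same side of the crease. So on $G_i$ with $i$ odd, $f$ preserves orientation and moves in the positive direction, and with $i$ even it reverses orientation and moves in the negative direction. In both cases the left side of $\gamma$ is mapped to the upper half-plane.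

By Lemma \ref{lem:lift}(3), $\gamma$ cuts $P$ into two simple polygons. Let $R$ be the one on the left. Its vertices are $p_0,\dots,p_m$, where angles equal to $\pi$ are allowed, and $q$ consecutive corners of $P$, with angles $\iota_1,\dots,\iota_q$ and turning $\tau$. For $0<i<m$, the ray of the crease at $p_i$ that points into $R$ splits the angle of $R$ into an angle in $G_i$ and an angle in $G_{i+1}$. Each is mapped isometrically to the angle at $f(p_i)$ between the upper ray of the crease line and the direction of the axis in which $f(p_{i-1})$ and $f(p_{i+1})$ lie. That direction is negative for $i$ odd and positive for $i$ even. So the angle of $R$ at $p_i$ is $2(\pi-\theta_i)$ for $i$ odd and $2\theta_i$ for $i$ even. At $p_0$ and $p_m$ the angle of $R$ lies in one face, between $\gamma$ and the ray of $\partial P$ on the left of $\gamma$, and the same formulas hold without the factor $2$. Put $w_0=w_m=1$ and $w_i=2$ otherwise. Then the $w_i$ with $i$ odd add up to $m$, and so do those with $i$ even, since each of the $m$ segments $p_{i-1}p_i$ has one end of each parity and $w_i$ counts the segments ending at $p_i$. The angle sum of $R$ is $(m+q-1)\pi$, so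
\begin{equation}\label{eq:angle}
\sum_{i\text{ even}}w_i\theta_i-\sum_{i\text{ odd}}w_i\theta_i\ =\ (q-1)\pi-\sum_j\iota_j\ =\ \tau-\pi .
\end{equation}
The left side is at most $m(\max\theta-\min\theta)$ in absolute value, and $|\tau-\pi|\ge\eta_P$ because $\gamma$ is not straight.

\emph{Closed polygons.} The number $m$ of creases crossed is even, since the orientation alternates. Traverse $\gamma$ with its inside on the left, number the crossing points $p_1,\dots,p_m=p_0$, and normalize on $p_0p_1$ as before. The inside has angles $2(\pi-\theta_i)$ for $i$ odd and $2\theta_i$ for $i$ even, with sum $(m-2)\pi$. Hence $\sum_{i\text{ odd}}\theta_i-\sum_{i\text{ even}}\theta_i=\pi$, with $m/2$ terms in each sum, and $\max\theta-\min\theta\ge2\pi/m\ge\eta_P/m$.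
\end{proof}

For the diagonal fold of Example \ref{ex:diagonal}, \eqref{eq:angle} reads $\frac\pi2+\frac\pi2-2\cdot\frac\pi4=\frac{3\pi}2-\pi$, the region on the left containing three corners; for the other fold both sides of \eqref{eq:angle} vanish, and the lemma fails for this straight lift.

\section{Wedges in a grid}\label{sec:grid}

This section is plane geometry. It extends the last computation of Section \ref{sec:idea} to lines in arbitrary directions. The difficulty is that rows may now diverge, so that a wedge can have plenty of room on the last column and the estimate there says little about the other columns. We restore control by keeping only rows that are nearly parallel compared with the opening of the wedges, and by estimating at every column, to the left with one wedge and to the right with another.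

\begin{lemma}\label{lem:triangle}
\begin{itemize}
\item[(1)] If a triangle $tyx$ has angle at $t$ in $[\omega,\pi)$, where $0<\omega\le\pi/2$, then $|t-y|\le|x-y|/\sin\omega$.
\item[(2)] Let two lines meet the $x$-axis in single points $x$ and $y$, with inclinations $\theta\ne\theta'$, and let $t$ be their intersection. If $t\ne y$, then $t,y,x$ form a triangle with angle $|\theta-\theta'|$ at $t$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) If the angle $\omega'$ at $t$ is at most $\pi/2$, the law of sines gives $|t-y|\le|x-y|/\sin\omega'\le|x-y|/\sin\omega$. Otherwise $xy$ is the longest side. (2) The second line meets the axis only in $y$, so $t$ is off the axis, and $x\ne y$ because $x=y$ would give $t=y$. From $t$, the points $x$ and $y$ lie in the directions of the two lower rays if $t$ is above the axis, and of the two upper rays if it is below. Either pair encloses the angle $|\theta-\theta'|$.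
\end{proof}

On a directed line we write $p<p'$ if $p$ precedes $p'$. A \emph{grid} consists of finite nonempty linearly ordered sets $A,B$ and directed lines $g_a$ ($a\in A$, the \emph{rows}) and $h_b$ ($b\in B$, the \emph{columns}) such that
\begin{itemize}
\item[(G1)] every $g_a$ crosses every $h_b$ from the left of $h_b$ to its right, at a point $y_{ab}$;
\item[(G2)] on each $h_b$ the points $y_{ab}$ are strictly increasing in $a$, and on each $g_a$ strictly increasing in $b$.
\end{itemize}
One may picture rows pointing east and columns pointing north; by (G1) each column crosses each row from right to left. Let $0<\eta\le\pi/4$. The rows \emph{carry $\eta$-wedges} if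
\begin{itemize}
\item[(G3)] for each $a$ there is a line $v_a$ that meets $g_a$ in a single point $t_a$, with $t_a<y_{ab}$ for all $b$, and meets each $h_b$ in a single point $x_{ab}$, such that the triangle $t_ay_{ab}x_{ab}$ has angle in $[\eta,\pi)$ at $t_a$; and either $y_{ab}<x_{ab}<y_{a'b}$ on $h_b$ for all $a$, $b$ and $a'>a$ (type $+$), or $y_{a'b}<x_{ab}<y_{ab}$ on $h_b$ for all $a$, $b$ and $a'<a$ (type $-$).
\end{itemize}
In type $+$ the inequality $y_{ab}<x_{ab}$ is required also for the largest $a$, and in type $-$ the inequality $x_{ab}<y_{ab}$ also for the smallest. Exchanging rows and columns and reflecting the plane turns a grid into a grid, its \emph{transpose}; the columns carry $\eta$-wedges if the rows of the transpose do. All these properties pass to nonempty subsets of $A$ and $B$. Put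
\[
C=\frac1{\sin(\eta/2)},\qquad Q=\lceil2\pi/\eta\rceil .
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!25] (1,2)--(3,2)--(3,3)--cycle;
\fill[gray!25] (5,2)--(3,2)--(3,1.2)--cycle;
\draw[->] (-0.4,0)--(6,0) node[right]{$g_{a^-}$};
\draw[->] (-0.4,2)--(6,2) node[right]{$g_{a}$};
\draw[->] (-0.4,4)--(6,4) node[right]{$g_{a^+}$};
\draw[->] (2,-0.4)--(2,4.5) node[above]{$h_{b_1}$};
\draw[->] (3,-0.4)--(3,4.5) node[above]{$h_{b}$};
\draw[->] (4,-0.4)--(4,4.5) node[above]{$h_{b_2}$};
\draw[dashed] (0,0)--(5.5,2.2) node[pos=0.2,above]{$v_{a^-}$};
\draw[dashed] (1,2)--(4.6,3.8) node[right]{$v_a$};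
\fill (0,0) circle (1.3pt) node[below]{$t_{a^-}$};
\fill (1,2) circle (1.3pt) node[below]{$t_a$};
\fill (3,2) circle (1.3pt) node[above right]{$y_{ab}$};
\fill (3,3) circle (1.3pt) node[above left]{$x_{ab}$};
\fill (3,1.2) circle (1.3pt) node[below right]{$x_{a^-b}$};
\fill (5,2) circle (1.3pt) node[above left]{$z$};
\end{tikzpicture}
\caption{Three rows and three columns of a grid whose rows carry wedges. Each dashed line starts on its row before all columns and meets every column below the next row. The left shaded triangle bounds the part of the row $g_a$ before the column $h_b$ by the gap above $y_{ab}$; the right shaded triangle bounds the part after $h_b$ by the gap below $y_{ab}$.}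
\label{fig:grid}
\end{figure}

\begin{lemma}\label{lem:grid}
Suppose the rows of a grid carry $\eta$-wedges. Then there is $A'\subset A$ with $|A'|\ge|A|/Q$ such that for all $a^-<a<a^+$ in $A'$ and all $b_1\le b\le b_2$ in $B$,
\begin{equation}\label{eq:grid}
|y_{ab_1}-y_{ab_2}|\ \le\ C\,|y_{a^-b}-y_{a^+b}| .
\end{equation}
\end{lemma}

\begin{proof}
Reversing all columns and the order of $A$ and reflecting the plane preserves (G1), (G2) and \eqref{eq:grid}, and turns type $-$ into type $+$. So assume type $+$; see Figure \ref{fig:grid}.

\emph{Directions.} Let $e_a$ be the direction of $g_a$. Since $h_b$ crosses $g_a$ from right to left and $y_{ab}<x_{ab}$, the point $x_{ab}$ lies to the left of $g_a$. So all $x_{ab}$, $b\in B$, lie on one ray of $v_a$ from $t_a$; let $d_a$ be its direction. The counterclockwise angle $\omega_a$ from $e_a$ to $d_a$ is the angle at $t_a$ in (G3), so $\omega_a\in[\eta,\pi)$. Since $t_a<y_{ab}$, the point $t_a$ is strictly to the left of $h_b$, while $x_{ab}\in h_b$; so $d_a$ points to the right of every column, as does $e_a$. Fix one column, with direction angle $\psi$. The directions pointing to its right are those with angle in $I=(\psi-\pi,\psi)$ modulo $2\pi$. Take the angle $\varphi_a$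 of $e_a$ in $I$. Then $\varphi_a+\omega_a\in(\psi-\pi,\psi+\pi)$ is an angle of $d_a$, so it lies in $I$ too.

\emph{Choice of $A'$.} Cut $I$ into $Q$ intervals of length at most $\eta/2$, and let $A'$ consist of the $a$ with $\varphi_a$ in the most popular one. For $a,a'\in A'$ the counterclockwise angle from $e_{a'}$ to $d_a$ satisfies
\begin{equation}\label{eq:converge}
\eta/2\ \le\ \varphi_a+\omega_a-\varphi_{a'}\ <\ \pi .
\end{equation}

\emph{Before the column $h_b$.} On $g_a$ we have $t_a<y_{ab_1}\le y_{ab}$, and on $h_b$ we have $y_{ab}<x_{ab}<y_{a^+b}$. Lemma \ref{lem:triangle}(1) in the triangle $t_ay_{ab}x_{ab}$ gives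
\[
|y_{ab_1}-y_{ab}|\le|t_a-y_{ab}|\le C|y_{ab}-x_{ab}|\le C|y_{ab}-y_{a^+b}| .
\]

\emph{After the column $h_b$.} The points $x_{a^-b}$ and $x_{a^-b_2}$ precede $y_{ab}$ and $y_{ab_2}$ on their columns, so they lie strictly to the right of $g_a$. By \eqref{eq:converge}, $d_{a^-}$ points to the left of $g_a$. Hence $v_{a^-}$ meets $g_a$ in a point $z$ strictly ahead of both points in the direction $d_{a^-}$. As $d_{a^-}$ points to the right of $h_{b_2}$, the point $z$ lies strictly to the right of $h_{b_2}$, and so $y_{ab}\le y_{ab_2}<z$ on $g_a$. In the triangle $z\,y_{ab}\,x_{a^-b}$ the directions from $z$ to the other vertices are $-e_a$ and $-d_{a^-}$, so by \eqref{eq:converge} the angle at $z$ lies in $[\eta/2,\pi)$. Since $y_{a^-b}<x_{a^-b}<y_{ab}$ on $h_b$,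
\[
|y_{ab}-y_{ab_2}|\le|z-y_{ab}|\le C|x_{a^-b}-y_{ab}|\le C|y_{a^-b}-y_{ab}| .
\]
Adding the two estimates gives \eqref{eq:grid}, because $y_{ab}$ lies between $y_{a^-b}$ and $y_{a^+b}$ on $h_b$.
\end{proof}

\begin{corollary}\label{cor:grid}
If both the rows and the columns of a grid carry $\eta$-wedges, then $\min(|A|,|B|)\le Q(2+2C)$.
\end{corollary}

\begin{proof}
Suppose not. Apply Lemma \ref{lem:grid} to get $A'$, and then to the transpose of the grid on $A'$ and $B$ to get $B'$. Identify $A'$ with $\{1,\dots,K\}$ and $B'$ with $\{1,\dots,L\}$; then $K,L>2+2C$. Let $X_a=|y_{a1}-y_{aL}|>0$ and $Y_b=|y_{1b}-y_{Kb}|>0$. For fixed $b$, sum \eqref{eq:grid} over the triples $a-1,a,a+1$. Each gap between consecutive points on $h_b$ is covered at most twice, so $\sum_{1<a<K}X_a\le2CY_b$ for every $b$. The transposed statement is $\sum_{1<b<L}Y_b\le2CX_a$ for every $a$. Take the smallest of the numbers $X_a$ ($1<a<K$) and $Y_b$ ($1<b<L$). If it is $Y_b$, then $(K-2)Y_b\le\sum_{1<a<K}X_a\le2CY_b$, so $K\le2+2C$. If it is $X_a$, then $L\le2+2C$ in the same way. Both are false.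
\end{proof}

Wedges on one family alone give no bound: equally spaced horizontal rows crossing a narrow bundle of vertical columns carry wedges of opening $\pi/4$ as soon as the bundle is narrower than the spacing of the rows.

Condition (G2) will not hold at first for the probes we find, since each row may meet the columns in its own order. It can be arranged by passing to subsets. The Erd\H{o}s--Szekeres theorem states that a sequence of $r$ distinct reals has a monotone subsequence of length at least $\sqrt r$; equivalently, two linear orders on an $r$-element set agree, or are opposite, on some subset of size at least $\sqrt r$.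

\begin{lemma}\label{lem:orders}
For every $L$ there is $k$ with the following property. Let $|A|=|B|=k$, and let a linear order $<_a$ on $B$ be given for each $a\in A$ and a linear order $<_b$ on $A$ for each $b\in B$. Then there are $A'\subset A$ and $B'\subset B$ of size at least $L$ such that the orders $<_a$, $a\in A'$, coincide on $B'$ and the orders $<_b$, $b\in B'$, coincide on $A'$.
\end{lemma}

\begin{proof}
Given $q$ linear orders on a set of size $r$, compare them one after another with a fixed reference order, passing to a subset each time. On the final subset, of size at least $r^{2^{-q}}$, each order is the reference order or its reverse, so at least $q/2$ of the orders coincide there. Let $K_2=2L$, choose $K_1$ with $(K_1/2)^{2^{-K_2}}\ge L$, and then $k\ge K_1$ with $k^{2^{-K_1}}\ge K_2$. Applied to the orders $<_a$ for $K_1$ elements $a$, the observation gives $A_1\subset A$ with $|A_1|\ge K_1/2$ and $B_1\subset B$ with $|B_1|=K_2$ such that the $<_a$, $a\in A_1$, coincide on $B_1$. Applied to the $K_2$ orders $<_b$, $b\in B_1$, on $A_1$, it gives $A'\subset A_1$ and $B'\subset B_1$ as required.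
\end{proof}

\section{Few classes turn twice; proof of Theorem \ref{thm:fixed}}\label{sec:main}

\begin{proposition}\label{prop:turn}
For every $\beta_*>0$ there is $n_1=n_1(c,s,\eta_P,\beta_*)$ such that, for $n\ge n_1$, fewer than $\beta_*n^2$ classes $\kappa\in\mathcal C$ have neither $\gamma_\kappa$ nor $\gamma'_\kappa$ straight.
\end{proposition}

Each such class yields a candidate wedge at the crossing $y_\kappa$, but a grid needs one wedge per row that serves all columns. This is where the bounds $M$ and $D$ pay off: the side that gives the wedge is within $M$ steps of $F_a$, so it is one of boundedly many sides depending only on $a$, and a coloring makes the choice uniform. To find the grid we use the K\H{o}v\'ari--S\'os--Tur\'an theorem in this form: for all $\epsilon>0$ and $k$ there is $n(\epsilon,k)$ such that a bipartite graph with two parts of size $n\ge n(\epsilon,k)$ and at least $\epsilon n^2$ edges contains a complete bipartite subgraph with $k$ nodes in each part.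

\begin{proof}
Let $\mathcal C_*$ be the set of these classes and suppose $|\mathcal C_*|\ge\beta_*n^2$. Put $\eta=\eta_P/(2M)\le\pi/4$, and let $C,Q$ be as in Section \ref{sec:grid}.

\emph{A wedge at each crossing.} Let $\kappa\in\mathcal C_*$, with faces $(a,b)$, and measure inclinations relative to $\sigma_\kappa$. By (W2) and Lemma \ref{lem:angle}, the largest and the smallest inclination of a side crossed by $\gamma_\kappa$ differ by at least $2\eta$. So one of them differs by at least $\eta$ from the inclination of $\sigma'_\kappa$; let $e_\kappa$ be such a side and $v_\kappa$ the line of $f(e_\kappa)$. It meets the line of $\sigma_\kappa$ in a single point $x_\kappa$, the image of the point where $\gamma_\kappa$ crosses $e_\kappa$, so $x_\kappa\in J_\kappa$. It meets the line of $\sigma'_\kappa$ in a single point $t_\kappa$. By Lemma \ref{lem:triangle}(2),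
\begin{equation}\label{eq:wedge}
t_\kappa\ne y_\kappa\ \Longrightarrow\ t_\kappa y_\kappa x_\kappa\text{ is a triangle with angle in }[\eta,\pi)\text{ at }t_\kappa .
\end{equation}
Exchanging the roles, we get a side $e'_\kappa$ crossed by $\gamma'_\kappa$, its line $v'_\kappa$, a point $x'_\kappa\in J'_\kappa$ and a point $t'_\kappa$ on the line of $\sigma_\kappa$, with the analogue of \eqref{eq:wedge}.

For a face $i$, let $\mathcal E(i)$ be the set of sides of faces that can be reached from $F_i$ by a chain of at most $M$ faces, first and last included, each with at most $D$ sides, consecutive ones sharing a crease. A chain of $j$ faces followed by a side of the last face is described by $j$ choices of a side, so $|\mathcal E(i)|\le\sum_{j=1}^MD^j\le MD^M$. Enumerate each $\mathcal E(i)$ and the sides of each face. Following $\gamma_\kappa$ from $F_a$ shows $e_\kappa\in\mathcal E(a)$, by (W2), and following $\gamma'_\kappa$ from $F_b$ shows $e'_\kappa\in\mathcal E(b)$.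

\emph{Coloring.} Direct every probe arbitrarily. Color $\kappa$ by the following data: the numbers of $u$ and $w$ among the sides of $F_a$ and $F_b$; the numbers of $e_\kappa$ in $\mathcal E(a)$ and of $e'_\kappa$ in $\mathcal E(b)$; the position (before, equal, after) relative to $y_\kappa$ of each of $t_\kappa,x'_\kappa$ on the line of $\sigma'_\kappa$ and $t'_\kappa,x_\kappa$ on the line of $\sigma_\kappa$; and whether $\sigma'_\kappa$ crosses $\sigma_\kappa$ from left to right or from right to left. There are at most $\nu=2\cdot3^4D^2(MD^M)^2$ colors. By (W1), some color is carried by at least $(\beta_*/\nu)n^2$ distinct ordered pairs $(a_\kappa,b_\kappa)$. Fix an integer $L>Q(2+2C)$ and let $k\geq L$ be given by Lemma \ref{lem:orders}. For $n\ge n(\beta_*/\nu,k)$ there are sets $A,B$ of $k$ faces such that every $(a,b)\in A\times B$ is the pair of a class $\kappa(a,b)\in\mathcal C_*$ of this color.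

\emph{The grid.} Because the color is constant, $\sigma'_\kappa$, $v_\kappa$ and $t_\kappa$ depend only on $a$, and $\sigma_\kappa$, $v'_\kappa$ and $t'_\kappa$ only on $b$. Let $g_a$ and $h_b$ be the directed lines of $\sigma'_\kappa$ and $\sigma_\kappa$, and write $v_a,t_a,v'_b,t'_b,y_{ab},x_{ab},x'_{ab},J_{ab},J'_{ab}$. The interval $J_{ab}$ contains $y_{ab}$ and $x_{ab}$, and by (W3) it contains no $y_{a'b}$ with $a'\ne a$. Hence
\begin{equation}\label{eq:between}
\text{for }a'\ne a,\text{ the point }y_{a'b}\text{ is not in the closed segment from }y_{ab}\text{ to }x_{ab},
\end{equation}
and the same holds on $g_a$ for $y_{ab'}$, $y_{ab}$ and $x'_{ab}$. In particular the crossings on each line are distinct. The position of $t_a$ relative to $y_{ab}$ is the same for all $a,b$, and it is not ``equal'', since otherwise all $k\ge2$ crossings on $g_a$ would coincide with $t_a$. So \eqref{eq:wedge} applies, and $x_{ab}\ne y_{ab}$. The same holds for $t'_b$ and $x'_{ab}$. Reversing all $g_a$ if necessary, we have $t_a<y_{ab}$ throughout; reversing all $h_b$ if necessary, $t'_b<y_{ab}$ throughout; reflecting the plane if necessary, (G1) holds. These operations keep all positions independent of $(a,b)$.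

The crossings on $g_a$ define an order $<_a$ on $B$, and those on $h_b$ an order $<_b$ on $A$. Lemma \ref{lem:orders} gives $A',B'$ of size at least $L$, with orders for which (G2) holds. The rows carry $\eta$-wedges: the statements on $v_a$, $t_a$ and the angle have been shown. If $y_{ab}<x_{ab}$ throughout, then for $a'>a$ we have $y_{ab}<y_{a'b}$, and \eqref{eq:between} gives $x_{ab}<y_{a'b}$, which is type $+$. If $x_{ab}<y_{ab}$ throughout, then for $a'<a$ we have $y_{a'b}<y_{ab}$, and \eqref{eq:between} gives $y_{a'b}<x_{ab}$, which is type $-$. With $v'_b,t'_b,x'_{ab}$ the same argument shows that the columns carry $\eta$-wedges. This contradicts Corollary \ref{cor:grid}.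
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:fixed}]
Suppose $N\ge2^{cn^2}$ and $n$ is large in terms of $c$ and $P$. If $P$ is a triangle no lift is straight; otherwise let $d_P>0$ be the least distance between two non-adjacent edges of $P$. If $\gamma_\kappa$ is straight, then $|\gamma_\kappa|\ge d_P$, so $|J_\kappa|\ge d_P/M$ by (W2). A probe lies in the isometric image of a face, so its length is at most $\operatorname{diam}P$, and by (W3) it carries at most $M\operatorname{diam}(P)/d_P$ such shadows. By (W1), at most $MDn\operatorname{diam}(P)/d_P$ classes of $\mathcal C$ have $\gamma_\kappa$ straight, and the same bound holds for $\gamma'_\kappa$. (For the unit square, $d_P=1$ and $\operatorname{diam}P=\sqrt2$.) By Proposition \ref{prop:turn} with $\beta_*=\beta/4$,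
\[
\frac\beta2n^2\ \le\ |\mathcal C|\ <\ \frac\beta4n^2+2MDn\,\frac{\operatorname{diam}P}{d_P},
\]
which is false for large $n$.
\end{proof}

\section{Rectangles: proof of Theorem \ref{thm:rect}}\label{sec:rect}

Let $P=[0,\rho]\times[0,1]$ with $\rho\ge1$. Here $s=4$ and $\eta_P=\pi/2$, so $M,D,\beta$ and the thresholds in Propositions \ref{prop:weave} and \ref{prop:turn} do not depend on $\rho$. The last inequality above, with $d_P=1$ and $\operatorname{diam}P\le2\rho$, gives only $\rho>\beta n/(16MD)$: it shows that some probe has length of order $n$. To gain another factor $n$ we show that order $n$ \emph{faces} contain chords of length of order $n$, each crossed by a short lift from bottom to top. Long chords in a strip of height $1$ are nearly horizontal. If the strip is shorter than a small multiple of $n^2$, more than $M$ of them are stacked over the same stretch, and one short lift has to cross them all, which (W2) forbids.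

\subsection{The lower bound on $\rho$}

Put
\[
\zeta=\frac\beta{128D},\qquad c'=\frac{\beta\zeta}{256M^2D},\qquad\ell=\frac{\zeta n}M .
\]
Suppose that $N\ge2^{cn^2}$, that $n$ is large in terms of $c$, and that $\rho\le c'n^2$. We derive a contradiction.

By Proposition \ref{prop:turn} with $\beta_*=\beta/4$, at least $\beta n^2/4$ classes of $\mathcal C$ have $\gamma_\kappa$ or $\gamma'_\kappa$ straight. The argument below uses only Proposition \ref{prop:weave}, so by its symmetry we may assume that $\gamma_\kappa$ is straight for all $\kappa$ in a set $\mathcal T_1$ with $|\mathcal T_1|\ge\beta n^2/8$. For these, $|\gamma_\kappa|\ge1$ and $|J_\kappa|\ge1/M$.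

\paragraph{Step 1: most $\gamma'_\kappa$ are short.} For the classes with a given probe $\sigma'_{a,u}$, (W2) and (W3) give $\sum|\gamma'_\kappa|\le M\sum|J'_\kappa|\le M|\sigma'_{a,u}|\le2M\rho$. So $\sum_{\kappa\in\mathcal T_1}|\gamma'_\kappa|\le2MDn\rho$. At least half of the classes have $|\gamma'_\kappa|$ at most twice the average, so there is $\mathcal T_2\subset\mathcal T_1$ with $|\mathcal T_2|\ge\beta n^2/16$ on which
\begin{equation}\label{eq:short}
|\gamma'_\kappa|\ \le\ \frac{4MDn\rho}{|\mathcal T_1|}\ \le\ \frac{32MD\rho}{\beta n}\ \le\ \frac{32MDc'n}\beta\ =\ \frac\ell8 .
\end{equation}

\paragraph{Step 2: most $y_\kappa$ are far from the ends of $\sigma_\kappa$.} For each probe $\sigma_{b,w}$, order the classes of $\mathcal T_2$ with this probe by the position of $y_\kappa$, and delete the first $\lceil\zeta n\rceil$ and the last $\lceil\zeta n\rceil$. This deletes at most $2Dn(\zeta n+1)=\beta n^2/64+2Dn\le\beta n^2/32$ classes and leaves $\mathcal T_3$ with $|\mathcal T_3|\ge\beta n^2/32$. Let $\kappa\in\mathcal T_3$. By (W3), the shadow $J_\lambda$ of another class on the same probe avoids $y_\kappa$, so it lies on the same side of $y_\kappa$ as $y_\lambda$. Thus each side of $y_\kappa$ in $\sigma_\kappa$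 contains at least $\zeta n$ shadows with disjoint interiors and length at least $1/M$, and has length at least $\ell$. Let $\hat\sigma_\kappa$ be the chord of $F_b$, $b=b_\kappa$, that $f$ maps onto the closure of $\sigma_\kappa$, and let $p_\kappa\in\hat\sigma_\kappa$ be the point over $y_\kappa$. Then $p_\kappa\in\gamma'_\kappa$, the chord extends at least $\ell$ on both sides of $p_\kappa$, and its relative interior lies in the interior of $F_b$.

\paragraph{Step 3: for $\kappa\in\mathcal T_3$, the lift $\gamma'_\kappa$ joins the bottom edge to the top edge.} It does not join the left and right edges, since $|\gamma'_\kappa|\le32MD\rho/(\beta n)<\rho$. Suppose it is closed, or has its ends on one edge or on adjacent edges. Let $\Gamma$ be the simple closed polygon formed by $\gamma'_\kappa$ and, in the last two cases, the arc of $\partial P$ between its ends that contains no corner or one corner. That arc has length at most $\sqrt2|\gamma'_\kappa|$, because the legs of a right triangle add up to at most $\sqrt2$ times the hypotenuse. Let $R$ be the inside of $\Gamma$. Two points of $R$ lie on a segment with ends on $\Gamma$, and two points of $\Gamma$ are at distance at most $|\Gamma|/2$, so $\operatorname{diam}R\le\frac{1+\sqrt2}2|\gamma'_\kappa|\le\ell/4$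 by \eqref{eq:short}. By Lemma \ref{lem:lift}(1), $\gamma'_\kappa\cap F_b$ is a single segment. It has $p_\kappa$ in its relative interior, and $\hat\sigma_\kappa$ crosses it there, because $\sigma_\kappa$ crosses $\sigma'_\kappa$. So the two open halves of $\hat\sigma_\kappa$, which lie in the interior of $F_b$, miss $\Gamma$ and start on opposite sides of an edge of $\Gamma$. One of them starts in $R$, hence lies in $R$, and $\operatorname{diam}R\ge\ell$. This is a contradiction.

\paragraph{Step 4: stacking.} By (W1) each face is $b_\kappa$ for at most $n$ classes, so a set $\mathcal B$ of at least $\beta n/32$ faces occurs as $b_\kappa$ with $\kappa\in\mathcal T_3$. For each $b\in\mathcal B$ fix one such $\kappa$ and write $p_b,\hat\sigma_b,\gamma'_b$; let $x_b$ be the abscissa of $p_b$. For large $n$ we have $\ell\ge2$. A segment of length $\ell$ in $P$ has horizontal extent at least $\sqrt{\ell^2-1}\ge\ell/2$, so the projection of $\hat\sigma_b$ to the $x$-axis contains $[x_b-\ell/2,x_b+\ell/2]$. Cut $[0,\rho]$ into at most $4\rho/\ell+1$ intervals of length at most $\ell/4$. Since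
\[
M\Big(\frac{4\rho}\ell+1\Big)\ \le\ \frac{4M^2c'n}\zeta+M\ \le\ \frac{\beta n}{64}+M\ <\ \frac{\beta n}{32},
\]
one interval contains $x_b$ for at least $M+1$ faces $b\in\mathcal B$. Let $b_0$ be one of them and $x_0=x_{b_0}$. The lift $\gamma'_{b_0}$ contains $p_{b_0}$ and has length at most $\ell/8$, so it lies in the slab $|x-x_0|\le\ell/8$. Let $b$ be any of the $M+1$ faces. Since $|x_b-x_0|\le\ell/4$, the chord $\hat\sigma_b$ contains the graph $y=\phi(x)$ of an affine function $\phi\colon[x_0-\ell/4,x_0+\ell/4]\to[0,1]$. The continuous function $y-\phi(x)$ on $\gamma'_{b_0}$ is at most $0$ at the bottom end and at least $0$ at the top end, so $\gamma'_{b_0}$ meets $\hat\sigma_b$ in a point with $|x-x_0|\le\ell/8$. This point is not an endpoint of $\hat\sigma_b$, so it is interior to $F_b$. Thus $\gamma'_{b_0}$ meets at least $M+1$ faces, contrary to (W2). This proves $\rho\ge c'n^2$.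

\subsection{Sharpness and the threshold}

In (iii), with $n=4k$, we have $N=2^{n^2/16}$ and $\rho=2k(k+2)-1=n^2/8+n-1$, so the order $n^2$ cannot be improved. For the last assertion of the theorem, note that $N$ does not change under scaling of the sheet, and that $1\le S(n,\rho)\le2^{n^2/2}$.

Suppose $\rho_n\ne o(n^2)$, so $\rho_n\ge\epsilon n^2$ for some $\epsilon>0$ and infinitely many $n$. For such $n$ let $k=\lfloor\min(\frac14,\sqrt{\epsilon/6})\,n\rfloor$. Once $k\ge1$ we have $4k\le n$ and $2k(k+2)-1\le6k^2\le\rho_n$, so (iii) gives $S(n,\rho_n)\ge2^{k^2}$, and $k^2$ is at least a positive constant, depending on $\epsilon$, times $n^2$. Hence $\log S(n,\rho_n)\ne o(n^2)$.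

Conversely, suppose $S(n,\rho_n)\ge2^{cn^2}$ for some $c>0$ and infinitely many $n$, attained by a pattern with $n'\le n$ faces on a rectangle of aspect ratio at most $\rho_n$. From $N\le2^{n'^2/2}$ we get $n'\ge\sqrt{2c}\,n$, so $n'\to\infty$. Also $N\ge2^{cn'^2}$, so the bound just proved gives $\rho_n\ge c'n'^2\ge2cc'n^2$ for all sufficiently large such $n$. Hence $\rho_n\ne o(n^2)$, and Theorem \ref{thm:rect} is proved.

\begin{thebibliography}{9}
\bibitem{posed}
Paper whose abstract begins ``In this paper, we introduce a facewise definition for global flat foldability on crease patterns with $n$ convex faces that constrains $O(n^3)$ \dots'',\newline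
\texttt{https://erikdemaine.org/papers/FlatFolder\_OSME2024/paper.pdf}
\end{thebibliography}
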